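# A positively curved 13-manifold with $T^2$-symmetry and fundamental group of order 21

## Torus symmetry and cyclic fundamental groups: the linear test on spheres

Take a closed, odd-dimensional Riemannian manifold of positive sectional curvature on which a large torus acts by isometries. What can its fundamental group be? The first guess is that it must be cyclic. Lens spaces fit the guess perfectly: they have cyclic fundamental group, and $T^m$ acts on every lens space of dimension $2m-1$. The guess has a precise form. It is Conjecture 2.1 of the research statement at http://math.ucsb.edu/~kennard/ResearchStatement.pdf. Throughout, $m\ge 2$ is an integer and all manifolds are connected. An action is *effective* if only the identity acts trivially.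

**Conjecture 1.** Let $M^{2m-1}$ be a closed Riemannian manifold with positive sectional curvature. Denote the smallest prime divisor of $m$ by $p$. If $T^r$ acts effectively by isometries on $M$ with $r\ge \frac mp+1$, then $\pi_1(M)$ is cyclic.

Let us test this on the simplest manifolds with nontrivial fundamental group. Let $\Gamma\subset U(m)$ be a finite group acting freely on the unit sphere $S^{2m-1}$, and let $T\subset U(m)$ be a torus of dimension $r$ commuting with $\Gamma$. Then $T$ acts on $M=S^{2m-1}/\Gamma$. The kernel of this action is finite: its identity component moves each $v$ inside the finite set $\Gamma v$, hence fixes every $v$. So a torus of rank exactly $r$ acts effectively on $M$.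

Split $\mathbb C^m$ into weight spaces of $T$. Since $T\subset U(m)$ has dimension $r$, there are at least $r$ distinct weights, so $\mathbb C^m$ is a sum of at least $r$ nonzero $\Gamma$-invariant subspaces. If one of them is a line, then $\Gamma$ acts freely on its unit circle, so $\Gamma\to U(1)$ is injective and $\Gamma$ is cyclic. Hence for noncyclic $\Gamma$ all the summands have dimension at least $2$, and $m\ge 2r$.

* If $m$ is even, then $p=2$ and $r\ge \frac m2+1$ contradicts $m\ge 2r$. So $\Gamma$ is cyclic.
* If $m=3$, then $r\ge 2$ contradicts $3\ge 2r$. So $\Gamma$ is cyclic.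
* If $m=2$ and $r=1=\frac mp$, the conclusion fails: the quaternion group $Q_8\subset SU(2)$ acts freely on $S^3$ and commutes with the scalar circle. So the bound cannot be lowered for $m=2$.

Much more is quoted in the source. Wang stated an equivalent conjecture and, in the source's words, proved it "when $M$ is the round sphere" (presumably this means that the universal cover is the round sphere). The conjecture holds when the universal cover is a homotopy sphere, when $p\in\{2,3\}$, and in dimensions $49+60k$ with $k\ge 6$. There are examples showing that it is sharp with respect to the assumption $r\ge\frac mp+1$.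

Nevertheless the guess is wrong. It fails for $m=7$: here $p=7$, the dimension is $13$, and the threshold is $\frac77+1=2$. The rest of these notes proves this and then works out exactly which groups the construction produces.

## From spheres to $X=U(5)/(Sp(2)\times U(1))$

Look again at what made the test succeed. On a sphere, an element has a fixed point as soon as it has *one* eigenvalue equal to $1$, so a one-dimensional invariant summand is extremely restrictive. The smallest nonabelian group of odd order shows how restrictive the sphere is. Let $F_{21}=\langle x,y\mid y^7=x^3=1,\ xyx^{-1}=y^2\rangle$, of order 21. In a unitary representation where $y$ acts nontrivially, take $v\neq0$ with $yv=\eta^a v$, where $\eta=e^{2\pi i/7}$ and $7\nmid a$. The vectors $v,xv,x^2v$ are eigenvectors of $y$ with three different eigenvalues, because conjugation by $x$ acts on $\langle y\rangle$ with order $3$ and without nontrivial fixed points. So $v+xv+x^2v\ne0$, and this vector is fixed by $x$. Thus $F_{21}$ acts freely on no unit sphere through unitary maps.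

We therefore want a space on which an element must satisfy *more* eigenvalue conditions before it has a fixed point. Then one-dimensional summands may be harmless, and they provide commuting tori.

**Definition (the space $X$).** Write $\mathbb C^5=\mathbb C^4\oplus\mathbb C$. Let $J$ be the antilinear isometry of $\mathbb C^4$ with $J^2=-1$, $Je_1=e_2$, $Je_3=e_4$ (so $Je_2=-e_1$, $Je_4=-e_3$). Put $Sp(2)=\{A\in U(4): AJ=JA\}$ and
$$H=Sp(2)\times U(1)\ \subset\ K=U(4)\times U(1)\ \subset\ U(5),\qquad X=U(5)/H .$$

*Small example.* The same recipe on $\mathbb C^2$ with $Je_1=e_2$ gives the matrices with columns $Ae_1=(a,b)^t$ and $Ae_2=AJe_1=JAe_1=(-\bar b,\bar a)^t$, that is, $SU(2)$.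

Two facts about $J$ will be used often. First, $\langle v,Jv\rangle=0$ for all $v$: since $J$ is an antilinear isometry, $\langle Jv,Jw\rangle=\langle w,v\rangle$. Taking $w=Jv$ gives $\langle Jv,-v\rangle=\langle Jv,v\rangle$, so $\langle Jv,v\rangle=0$. Second, a $J$-invariant complex subspace has even dimension: it contains $v,Jv$ for each of its vectors $v\ne0$. The span of $v,Jv$ is $J$-invariant of dimension 2, its orthogonal complement is again $J$-invariant, and we induct.

**Topology of $X$.** We have $\dim X=25-11=14$. The group $SU(5)$ acts transitively, because $H$ contains elements of every determinant. Its stabilizer at the base point is $Sp(2)$, since elements of $Sp(2)$ have determinant $1$ (Lemma 2 below shows that their eigenvalues are $a,\bar a,b,\bar b$). So $X\cong SU(5)/Sp(2)$, which fibres over $SU(5)/SU(4)=S^9$ with fibre $SU(4)/Sp(2)=Spin(6)/Spin(5)=S^5$. The homotopy sequence shows that $X$ is $4$-connected. The Serre spectral sequence of $S^5\to X\to S^9$ has entries only in positions $(0,0),(0,5),(9,0),(9,5)$, so $H^5(X;\mathbb Z)=\mathbb Z$ and $H^6(X;\mathbb Z)=0$.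

**Kernel of the action.** $U(5)$ acts on $X$ from the left, with kernel $\{\pm1\}$. Indeed, $H$ preserves the line $\mathbb Ce_5$, so $gHg^{-1}$ preserves $\mathbb C ge_5$. An element lying in every conjugate of $H$ preserves every line, hence is a scalar $\lambda$. A scalar in $H$ commutes with the antilinear $J$, so $\lambda$ is real and $\lambda=\pm1$. Conversely $\pm1\in H$ is central.

**Definition (linear quotient).** Let $G\subset U(5)$ be a closed subgroup whose identity component $G_0$ is a circle, such that $G/(G\cap\{\pm1\})$ acts freely on $X$. Then $M=G\backslash X=G\backslash U(5)/H$ is called a *linear quotient*. It is a closed connected manifold of dimension $14-1=13$.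

For $q\in\mathbb Z^5$ we write $D(z)=\mathrm{diag}(z^{q_1},\dots,z^{q_5})$ and $S_q=\{D(z):|z|=1\}$.

Here is the bookkeeping that makes $m=7$ attractive. Let a finite group act on $\mathbb C^5=\mathbb C^3\oplus\mathbb C\oplus\mathbb C$, irreducibly on $\mathbb C^3$. It commutes with the rank-3 torus $\{\mathrm{diag}(s,s,s,t,v)\}$. Dividing $X$ by a circle in this torus leaves rank $3-1=2$ in dimension $13=2\cdot7-1$, exactly the threshold of Conjecture 1.

## Two disjoint pairs of inverse eigenvalues

**Lemma 2.** $B\in U(5)$ fixes a point of $X$ if and only if its eigenvalues (with multiplicity) can be numbered so that $\lambda_1\lambda_2=1=\lambda_3\lambda_4$.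

*Proof.* $B$ fixes $gH$ if and only if $g^{-1}Bg\in H$. If $A\in Sp(2)$ and $Av=av$ with $v\ne0$, then $AJv=JAv=\bar aJv$, and $Jv\perp v$. The span of $v,Jv$ and its complement are invariant under $A$ and $J$, so the eigenvalues of $A$ are $a,\bar a,b,\bar b$. This gives the condition for elements of $H$. Conversely, suppose the eigenvalues are $a,\bar a,b,\bar b,c$. The matrix $\mathrm{diag}(a,\bar a,b,\bar b)$ commutes with $J$: both products send $e_1$ to $\bar ae_2$ and $e_2$ to $-ae_1$, and similarly for $e_3,e_4$. So $\mathrm{diag}(a,\bar a,b,\bar b,c)\in H$, and unitary matrices with the same spectrum are conjugate in $U(5)$. $\square$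

**Consequence $(\dagger)$.** *An element whose eigenvalues are all $\pm1$ fixes a point*: among five signs there are two disjoint pairs of equal signs, since the numbers of $+$ and $-$ add to $5$, exactly one of them is odd, and so $\frac{5-1}2=2$ pairs can be formed.

We shall always meet spectra of the form $u_1,u_2,u_3,A,B$. Two disjoint pairs use four of the five eigenvalues. They can contain only $A$, only $B$, both as one pair, or both in different pairs. So, with $\{i,j,k\}=\{1,2,3\}$, the possibilities in Lemma 2 are:

* (a) $u_iu_j=1$ and $u_kA=1$;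
* (b) $u_iu_j=1$ and $u_kB=1$;
* (c) $u_iu_j=1$ and $AB=1$;
* (d) $u_iA=1$ and $u_jB=1$ with $i\neq j$.

*Example.* Let $P$ be a cyclic $3\times3$ permutation matrix, with eigenvalues $1,\omega,\omega^2$, where $\omega=e^{2\pi i/3}$. The obvious extension $P\oplus\mathrm{diag}(1,1)$ has spectrum $1,\omega,\omega^2,1,1$ and fixes a point, since $\omega\cdot\omega^2=1=1\cdot1$. The twisted element $x=P\oplus\mathrm{diag}(\omega,\omega)$ has spectrum $1,\omega,\omega^2,\omega,\omega$. Only one $\omega^2$ is available, and the single $1$ has no partner, so there is at most one pair and no fixed point. For $y=\mathrm{diag}(\eta,\eta^2,\eta^4,1,1)$ the only pair is $(1,1)$, because $\eta^{-1},\eta^{-2},\eta^{-4}$ do not occur. So $y$ has no fixed point either. The group $F=\langle x,y\rangle$ that had no chance on spheres has a chance on $X$.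

## Weights that survive: from $(1,1,1,1,1)$ to $(1,1,1,3,9)$

It remains to choose a circle commuting with $F$, so we look for weights $q=(1,1,1,q_4,q_5)$. The obvious choice is the circle of scalars.

*Attempt $q=(1,1,1,1,1)$.* The circle alone is fine: $z$ fixes a point only if $z^2=1$. But $D(\omega^2)x$ has spectrum $\omega^2,1,\omega$ on $\mathbb C^3$ and $1,1$ on the last two lines, so it fixes a point. The trouble is that a cube root of unity $z$ permutes the spectrum of $x$ on $\mathbb C^3$ while undoing the twist $\omega$ on the last two lines. If $3\mid q_4$ and $3\mid q_5$, such $z$ acts trivially there and the twist is protected.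

*Attempt $q=(1,1,1,3,3)$.* Now $D(i)$ has spectrum $i,i,i,-i,-i$. It fixes a point and is not $\pm1$.

*Attempt $q=(1,1,1,3,c)$, $c>0$.* If $c$ is even, $D(-1)$ has eigenvalues $\pm1$, fixes a point by $(\dagger)$, and is not scalar. If $c\equiv3$ mod $4$, then $D(i)$ satisfies $i\cdot i^3=1=i\cdot i^c$ and fixes a point. So $c\equiv1$ mod $4$. For $c=1$, $D(\omega^2)x$ has spectrum $\omega^2,1,\omega,\omega,1$ and fixes a point. For $c=5$, $D(\omega)x$ has spectrum $\omega,\omega^2,1,\omega,1$ and fixes a point. The first value not excluded is $c=9$, and it works.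

**Theorem A.** Let $q=(1,1,1,3,9)$, $\eta=e^{2\pi i/7}$, $\omega=e^{2\pi i/3}$, $y=\mathrm{diag}(\eta,\eta^2,\eta^4,1,1)$, $x=P\oplus\mathrm{diag}(\omega,\omega)$, where $P$ is a cyclic $3\times3$ permutation matrix. Let $F=\langle x,y\rangle$ and $G=S_qF\subset U(5)$. Then $M=G\backslash U(5)/H$ is a closed $13$-manifold. It carries a metric of positive sectional curvature with an effective isometric $T^2$-action, and $\pi_1(M)\cong F\cong\mathbb Z_7\rtimes\mathbb Z_3$ is nonabelian. Hence Conjecture 1 is false.

The proof needs three things: curvature, topology and torus rank, and freeness. They occupy the next three sections.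

## Positive curvature from positive weights

**Proposition 3.** Let $G\subset U(5)$ be closed with $G_0=S_q$, all $q_i>0$, and $G/(G\cap\{\pm1\})$ free on $X$. Then $M=G\backslash X$ has a positively curved metric for which every element of the centralizer $C_{U(5)}(G)$ acts isometrically on $M$.

We use two textbook facts. A bi-invariant metric satisfies $\langle R(U,V)V,U\rangle=\frac14|[U,V]|^2$ for left-invariant fields. By O'Neill's formula, a Riemannian submersion does not decrease the curvature of horizontal planes.

**Step 1: build the metric.** The purpose is to realize $M$ as a quotient of a group that is larger than $U(5)$. Let $Q(U,V)=-\mathrm{Re}\,\mathrm{tr}(UV)$ on $\mathfrak u(5)$, and give $L=U(5)\times K$ the bi-invariant metric $Q\oplus Q|_{\mathfrak k}$. The group $G\times H\times K$ acts isometrically on $L$ by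
$$(f,s,h)\cdot(g,k)=(fgh^{-1},\,skh^{-1}).$$
The map $(g,k)\mapsto gk^{-1}$ identifies the $K$-orbits with the points of $U(5)$ and turns the remaining action into $a\mapsto fas^{-1}$. So the quotient is $G\backslash U(5)/H=M$.

Suppose $(f,s,h)$ fixes $(g,k)$. Then $h=g^{-1}fg=k^{-1}sk$, so with $a=gk^{-1}$ we get $a^{-1}fa=s\in H$. Thus $f$ fixes the point $aH$ of $X$, and by freeness $f=\pm1$, hence $s=h=f$. All stabilizers therefore lie in the finite group $\{(\varepsilon,\varepsilon,\varepsilon):\varepsilon\in G\cap\{\pm1\}\}$, which acts trivially. Modulo this group the action is free, so $M$ inherits a Riemannian submersion metric. Left multiplication of the first factor by $C_{U(5)}(G)$ is isometric and commutes with the action, so it descends to isometries. On $M=G\backslash X$ these are the maps induced by the left action on $X$.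

**Step 2: find the horizontal vectors.** This turns curvature into linear algebra. Every orbit contains a point $(g,1)$: apply $(1,1,k)$ to $(g,k)$. Left-translate tangent vectors at $(g,1)$ to pairs $(U,V)\in\mathfrak u(5)\oplus\mathfrak k$. Differentiating the action, we see that the vertical space is spanned by

* $(Z,Z)$ with $Z\in\mathfrak k$;
* $(0,W)$ with $W\in\mathfrak{sp}(2)\oplus\mathfrak u(1)$;
* $(\mathrm{Ad}_{g^{-1}}\,i\,\mathrm{diag}(q),\,0)$.

Let $\mathfrak p=\mathfrak k^\perp$ and $U=U_{\mathfrak k}+U_{\mathfrak p}$. Orthogonality to the first family says $V=-U_{\mathfrak k}$. So the horizontal vectors are $(U,-U_{\mathfrak k})$ with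
$$U_{\mathfrak k}\perp\mathfrak{sp}(2)\oplus\mathfrak u(1),\qquad U\perp\mathrm{Ad}_{g^{-1}}\,i\,\mathrm{diag}(q). \qquad (1)$$
Conjugation by $J$ is a linear involution of $\mathfrak u(4)$. It preserves $Q$, because conjugating by an antilinear map replaces a trace by its complex conjugate. Its $(+1)$-eigenspace is $\mathfrak{sp}(2)$, so the orthogonal complement of $\mathfrak{sp}(2)$ is the $(-1)$-eigenspace. If $iY$ lies there, with $Y$ Hermitian, then $J(iY)=-iJY$ must equal $-(iY)J$, that is, $JY=YJ$. Hence the first condition in (1) says
$$U_{\mathfrak k}=iY\oplus0,\quad Y\text{ Hermitian on }\mathbb C^4,\quad YJ=JY. \qquad (2)$$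
Eigenvalues of $Y$ are real, so $Yv=\lambda v$ implies $YJv=\lambda Jv$. Eigenspaces of such $Y$, and joint eigenspaces of commuting such $Y$'s, are $J$-invariant and hence even-dimensional.

**Step 3: a flat plane gives two bracket equations.** Let a plane in $M$ be the image of the horizontal plane given by linearly independent $U_1,U_2$. Its unnormalized curvature is at least
$$\tfrac14\left(|[U_1,U_2]|^2+|[U_{1\mathfrak k},U_{2\mathfrak k}]|^2\right)\ge0 .$$
Suppose it vanishes. Then $[U_1,U_2]=0=[U_{1\mathfrak k},U_{2\mathfrak k}]$. This is where the extra factor $K$ is used: the bi-invariant metric on $U(5)$ alone would give only the first equation. Since $[\mathfrak p,\mathfrak p]\subset\mathfrak k$ and $[\mathfrak k,\mathfrak p]\subset\mathfrak p$, the $\mathfrak k$-part of the first equation now gives $[U_{1\mathfrak p},U_{2\mathfrak p}]=0$.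

**Step 4: the $\mathfrak p$-parts are dependent.** The purpose is to find a vector of the plane lying in $\mathfrak k$. Write $U_{1\mathfrak p},U_{2\mathfrak p}$ as $\begin{pmatrix}0&w\\-w^*&0\end{pmatrix},\begin{pmatrix}0&v\\-v^*&0\end{pmatrix}$ with $w,v\in\mathbb C^4$. Their commutator has $\mathfrak u(4)$-block $vw^*-wv^*$. If this is zero and $w\ne0$, applying it to $w$ gives $v=\lambda w$ with $\lambda=v^*w/|w|^2$. Substituting, $(\lambda-\bar\lambda)ww^*=0$, so $\lambda$ is real. Thus the $\mathfrak p$-parts are linearly dependent over $\mathbb R$. After a change of basis of the plane (which preserves the bracket equations), $U_{2\mathfrak p}=0$ and $U_2=iY_2\oplus0\ne0$.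

**Step 5: the plane contains $i\Pi\oplus0$ with $\Pi$ a rank-2 projection.**

* Suppose $U_{1\mathfrak p}\neq0$, given by $w\ne0$. The $\mathfrak p$-part of $[U_1,U_2]=0$ is $[U_{1\mathfrak p},iY_2\oplus0]=\begin{pmatrix}0&-iY_2w\\-iw^*Y_2&0\end{pmatrix}=0$, so $Y_2w=0$. The kernel of $Y_2$ is nonzero, not all of $\mathbb C^4$, and even-dimensional, so it has dimension $2$. On its complement, of dimension $2$, eigenspaces are even-dimensional, so there is one eigenvalue $r\neq0$. Hence $Y_2=r\Pi$.
* Suppose $U_{1\mathfrak p}=0$. Then $U_1=iY_1\oplus0$, and $Y_1,Y_2$ commute and are linearly independent. Their joint eigenspaces are even-dimensional in $\mathbb C^4$. There cannot be only one, since then both would be scalars. So there are exactly two, of dimension $2$, with projections $\Pi_1,\Pi_2$. By dimension, $\mathrm{span}_{\mathbb R}(Y_1,Y_2)=\mathrm{span}_{\mathbb R}(\Pi_1,\Pi_2)\ni\Pi_1$.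

**Step 6: positive weights forbid this.** The second condition in (1) is linear, so it applies to $i\Pi\oplus0$:
$$0=Q(i\Pi\oplus0,\ \mathrm{Ad}_{g^{-1}}i\,\mathrm{diag}(q))=\mathrm{tr}\big(g(\Pi\oplus0)g^{-1}\,\mathrm{diag}(q)\big).$$
But $g(\Pi\oplus0)g^{-1}$ is a rank-2 orthogonal projection. Its diagonal entries are nonnegative with sum $2$, and all $q_i>0$, so the right side is positive. This is a contradiction. $\square$

*Example.* For $q=(1,1,1,1,1)$ and $G=S_q$ the scalars, $G/\{\pm1\}$ is free and $C_{U(5)}(G)=U(5)$. The proposition gives a positively curved metric, homogeneous under $U(5)$, on the simply connected 13-manifold $X/S_q$.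

## Fundamental group and torus rank of a linear quotient

**Lemma 4.** Let $M=G\backslash X$ be a linear quotient with $G_0=S$, and suppose $-1\in S$.

(i) $\pi_1(M)\cong\pi_0(G)=G/S$.

(ii) If $T\supset S$ is a torus of rank $\rho$ in $C_{U(5)}(G)$, then $T$ induces an effective action of a torus of dimension $\rho-1$ on $M$.

*Proof of (i).* The circle $S/\{\pm1\}$ acts freely on $X$, so $X\to X/S$ is a circle bundle. Since $\pi_1(X)=0$ and the fibre is connected, $X/S$ is simply connected. The finite group $G/S$ acts on $X/S$ with quotient $M$. The action is free: if $gSx=Sx$, then $gx=sx$ for some $s\in S$, so $s^{-1}g$ fixes $x$. Hence $s^{-1}g=\pm1\in S$, and $g\in S$. So $X/S\to M$ is the universal covering, with group $G/S$.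

*Proof of (ii).* Let $T_1\supset S$ be the kernel of $T$ acting on $M$, with identity component $T_{1,0}$. We show $\dim T_1=1$. For $t\in T_{1,0}$ and $a\in X$ we have $ta\in Ga$. The orbit $Ga$ is a finite disjoint union of compact connected sets of the form $gSa$, so its component containing $a$ is $Sa$. By connectedness $T_{1,0}a\subset Sa$. Thus all $T_{1,0}$-orbits have dimension at most $1$. If $\dim T_{1,0}\ge2$, then all isotropy groups of $T_{1,0}$ are infinite. But on a connected manifold the principal isotropy group of a torus action equals the kernel of the action: the principal isotropy groups are all conjugate, hence equal, and the principal orbits are dense. Here the kernel lies in $\{\pm1\}$, a contradiction. So $\dim T_1=1$, and $T/T_1$ is compact, connected, abelian, of dimension $\rho-1$, acting effectively. $\square$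

## Freeness for the group of order 21, and the proof of Theorem A

**Step 1: the group $G$.** We check $\pi_0(G)\cong F$. The element $y$ has order $7$, $x^3=1$, and $xyx^{-1}$ is $y^2$ or $y^4$ depending on the choice of $P$, since permuting $(\eta,\eta^2,\eta^4)$ cyclically raises every entry to the power $2$ or $4$. So $F\cong\mathbb Z_7\rtimes\mathbb Z_3$ is nonabelian of order 21. Its centre is trivial, since otherwise the quotient by the centre would be cyclic and $F$ abelian. The circle $S_q=\{\mathrm{diag}(z,z,z,z^3,z^9)\}$ commutes with $x$ and $y$, so $F\cap S_q$ is central in $F$, hence trivial. Thus $G$ is closed, $G_0=S_q$, $G/S_q\cong F$. All weights are odd, so $D(-1)=-1\in S_q$.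

**Step 2: freeness of $G/\{\pm1\}$.** We show that $D(z)f$ with $f\in F$ fixes a point of $X$ only if it is $\pm1$. Passing to inverses turns $y^ax^2$ into an element $y^{a'}x$, so we may assume $f=1$, or $f=y^a\ne1$, or $f=y^ax$. The cases (a)–(d) are those listed after Lemma 2.

*$f=1$.* The spectrum is $z,z,z,z^3,z^9$. Cases (a), (b), (c) contain $z^2=1$. Case (d) gives $z^4=1=z^{10}$, so again $z^2=1$. Hence $z=\pm1$ and $D(z)=\pm1$.

*$f=y^a\neq1$.* The spectrum is $u_i=z\eta^{l_i}$ with $(l_1,l_2,l_3)=a(1,2,4)$, and $A=z^3$, $B=z^9$. Here $l_1+l_2+l_3\equiv0$, all $l_i\not\equiv0$, and $l_j/l_i\in\{2,4\}$ mod $7$ for $i\ne j$. In (a)–(c), $u_iu_j=z^2\eta^{-l_k}=1$, so $z^2=\eta^{l_k}$.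

* (a) $1=z^4\eta^{l_k}=\eta^{3l_k}$: impossible.
* (b) $1=z^{10}\eta^{l_k}=\eta^{6l_k}$: impossible.
* (c) $1=z^{12}=\eta^{6l_k}$: impossible.
* (d) $z^4=\eta^{-l_i}$ and $z^{10}=\eta^{-l_j}$. Computing $z^{20}$ both ways gives $5l_i\equiv2l_j$, so $l_j\equiv4\cdot5\,l_i\equiv6l_i$: impossible, since $6\notin\{2,4\}$.

*$f=y^ax$.* On $\mathbb C^3$, $f$ is a monomial matrix along a 3-cycle. Its cube is the scalar given by the product of its three entries. This product is its determinant, because a 3-cycle is even, and it equals $\eta^{7a}=1$. Its characteristic polynomial is therefore $t^3-1$, with roots $1,\omega,\omega^2$. So $D(z)f$ has spectrum $u_e=z\omega^e$ ($e=0,1,2$), $A=\omega z^3$, $B=\omega z^9$. In (a)–(c), with exponents $e_i,e_j,e_k$ adding to $0$ mod $3$, we get $z^2=\omega^{e_k}$.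

* (a) $1=\omega^{e_k+1}z^4=\omega^{3e_k+1}=\omega$: impossible.
* (b) $1=\omega^{e_k+1}z^{10}=\omega^{6e_k+1}=\omega$: impossible.
* (c) $1=\omega^2z^{12}=\omega^{2+6e_k}=\omega^2$: impossible.
* (d) $\omega^{e_i+1}z^4=1=\omega^{e_j+1}z^{10}$. Cubing, $z^{12}=z^{30}=1$, so $z^6=1$ and $z^{10}=z^4$. Hence $e_i=e_j$: impossible for $i\ne j$.

**Step 3: conclusion.** $G/\{\pm1\}$ acts freely, so $M$ is a closed connected 13-manifold, and $\pi_1(M)\cong F$ by Lemma 4(i). Since all $q_i>0$, Proposition 3 gives positive curvature. The torus $\{\mathrm{diag}(s,s,s,t,v)\}\cong T^3$ contains $S_q$ and centralizes $G$, so it acts isometrically, and by Lemma 4(ii) it induces an effective $T^2$-action. Since $2=\frac77+1$ and $\pi_1(M)$ is not cyclic, Conjecture 1 is false. $\blacksquare$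

There is no conflict with the quoted positive results. Here $p=7\notin\{2,3\}$, and $13$ is not of the form $49+60k$ with $k\ge6$. The universal cover $X/S_q$ (a Bazaikin space) is not a homotopy sphere: the bundle $S_q/\{\pm1\}\to X\to X/S_q$ gives $\pi_2(X/S_q)\cong\pi_1(S^1)=\mathbb Z$.

## All fundamental groups of linear quotients

**Theorem B.**

1. If $M=G\backslash X$ is a linear quotient, then $\Gamma=\pi_1(M)\cong\pi_0(G)$ has odd order and cyclic Sylow subgroups, and $\Gamma$ is either cyclic or nonabelian with a cyclic normal subgroup of index $3$. In the noncyclic case, a maximal torus of $N_{U(5)}(G)$ induces an effective torus of rank exactly $2$ on $M$. In particular, a linear quotient with induced $T^3$-symmetry has cyclic $\pi_1$.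
2. Conversely, every group as in (1) is $\pi_1(M)$ for a linear quotient $M$ carrying an invariant metric of positive curvature (invariant under the action of $C_{U(5)}(G)$). In the noncyclic case these are precisely the groups $(\mathbb Z_n\rtimes\mathbb Z_{3^k})\times\mathbb Z_l$ with $k\ge1$; $n>1$ a product of primes $\equiv1$ mod $3$ (repetitions allowed); $l$ odd; $3\nmid l$; $\gcd(n,l)=1$; a generator of $\mathbb Z_{3^k}$ acting on $\mathbb Z_n$ by some $\kappa$ with $\kappa^2+\kappa+1\equiv0$ mod $n$. Each of these noncyclic groups occurs for infinitely many homotopy types of $M$, every one with an effective isometric $T^2$-action. So Conjecture 1 for $m=7$ fails for infinitely many groups, of unbounded order.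

Nothing is claimed about $m\ne7$ or about examples that are not linear quotients.

## Fixed points force odd order, cyclic Sylow subgroups, and the splitting $3+1+1$

We prove part (1). Let $G$ be as in the definition of a linear quotient, $S=G_0$. After conjugation $S=S_q$ with $\gcd(q_i)=1$. The method throughout is to produce an element of $G$ that fixes a point. By freeness such an element is $\pm1$.

**Step 0: the $q_i$ are odd, $-1\in S$, and $S$ is central.** This makes Lemma 4 available. $D(-1)$ has eigenvalues $\pm1$, so it fixes a point by $(\dagger)$ and equals $\pm1$. Since $\gcd(q_i)=1$, $D$ is injective and $D(-1)\ne1$. So $D(-1)=-1$ and all $q_i$ are odd. An element $g\in G$ acts on the circle $S$ by the identity or by inversion. If by inversion, $D(z)$ and $D(z^{-1})$ would be conjugate for all $z$, so the multisets $\{q_i\}$ and $\{-q_i\}$ would agree. This is impossible for five nonzero integers. So $S$ is central, and $\Gamma:=G/S\cong\pi_1(M)$ by Lemma 4(i).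

**Step 1: $|\Gamma|$ is odd.** Otherwise there is $x\in G\setminus S$ with $x^2\in S$. Since $S$ is divisible and central, we may multiply $x$ by an element of $S$ so that $x^2=1$. By $(\dagger)$, $x$ fixes a point, so $x=\pm1\in S$, a contradiction.

**Step 2: $\Gamma$ contains no $\mathbb Z_\ell^2$ with $\ell$ an odd prime.** This makes the Sylow subgroups cyclic. Suppose $\mathbb Z_\ell^2\subset\Gamma$. Lift generators to $x,y\in G$; adjusting by $S$ as before, $x^\ell=y^\ell=1$. Put $s=[x,y]=xyx^{-1}y^{-1}\in S$. As $s$ is central, $s^\ell=[x^\ell,y]=1$.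

*Case $s=1$.* The elements $x$, $y$ and the $\ell$-torsion of $S$ generate a group $\mathbb Z_\ell^3$, since $x^ay^b\in S$ only for $a\equiv b\equiv0$. It is diagonalizable, with characters $\lambda_1,\dots,\lambda_5:\mathbb Z_\ell^3\to\mathbb F_\ell$. The two linear equations $\lambda_1+\lambda_2=0=\lambda_3+\lambda_4$ on $\mathbb F_\ell^3$ have a nonzero solution. It is an element of odd order $\ell$ fixing a point by Lemma 2, a contradiction.

*Case $s\ne1$.* Let $\zeta\neq1$ be an eigenvalue of $s$. Its eigenspace $V_\zeta$ is invariant under $x,y$, and there $xyx^{-1}=\zeta y$. So the spectrum of $y$ on $V_\zeta$ is invariant, with multiplicities, under multiplication by $\zeta$, which has order $\ell$. Hence $\ell\mid\dim V_\zeta\le5$ and $\ell\in\{3,5\}$.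

If $\ell=5$, then $V_\zeta=\mathbb C^5$ and $y$ has as spectrum all fifth roots of unity. Since $\zeta\zeta^4=1=\zeta^2\zeta^3$, $y$ fixes a point while $y\notin S$, a contradiction.

If $\ell=3$, every $V_\zeta$ with $\zeta\neq1$ that occurs has dimension $3$, so exactly one occurs, and $s=1$ on its 2-dimensional complement. There $x$ and $y$ commute, so they have a common eigenvector. It gives a homomorphism $\chi:\langle x,y\rangle\to\mu_3$. Writing $\chi(x)=\omega^a$, $\chi(y)=\omega^b$, the equation $ai+bj=0$ has a solution $(i,j)\neq(0,0)$ in $\mathbb F_3^2$. Put $e=x^iy^j$, so $\chi(e)=1$ and $e\notin S$. Since $[x,e]=s^j$ and $[e,y]=s^i$, at least one of these is $\neq1$. As above, the spectrum of $e$ on $V_\zeta$ is then invariant under multiplication by $\omega$. Commutators here are central, so $e^3=x^{3i}y^{3j}s^{-3ij}=1$ (the exponent contains $\binom32=3$). Hence $e$ has eigenvalues $1,\omega,\omega^2$ on $V_\zeta$, and it has an eigenvalue $1$ on the complement. From $1\cdot1=1=\omega\cdot\omega^2$ we see that $e$ fixes a point, while $e\notin S$, a contradiction.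

For odd $\ell$, a finite $\ell$-group without a subgroup $\mathbb Z_\ell^2$ is cyclic. So all Sylow subgroups of $\Gamma$ are cyclic.

**Step 3: irreducible summands are monomial of odd dimension.** By the Hölder–Burnside–Zassenhaus theorem, a finite group with cyclic Sylow subgroups has a cyclic normal subgroup with cyclic quotient. Let $C\lhd\Gamma$ be one, and $A$ its preimage in $G$. Then $A$ is abelian, being a central extension of a cyclic group. It is normal, and $G/A\cong\Gamma/C$ is cyclic.

Let $W\subset\mathbb C^5$ be $G$-irreducible. By Clifford's theorem, $G$ permutes the $A$-weight spaces of $W$ transitively. The stabilizer $G_\chi\supset A$ of a weight $\chi$ acts irreducibly on $W_\chi$, because the translates of a proper invariant subspace of $W_\chi$ would span a proper invariant subspace of $W$. As $A$ acts on $W_\chi$ by scalars and $G_\chi/A$ is cyclic, the image of $G_\chi$ in $U(W_\chi)$ is abelian, so $\dim W_\chi=1$. Hence $\dim W=[G:G_\chi]$ divides $|\Gamma|$ and is odd. Since $A$ fixes every weight and the cyclic group $G/A$ is transitive on weights, some $x\in G$ permutes the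 weight lines in a full cycle.

**Step 4: $\dim W=5$ is impossible.** If $\dim W=5$, then $S$ acts by scalars by Schur's lemma, so $S$ is the group of all scalars. The element $x$ is a monomial 5-cycle, $x^5$ is scalar, and the spectrum of $x$ is $c\cdot\mu_5$ for some $|c|=1$. Then $c^{-1}x\in G$ has spectrum $\mu_5$ and fixes a point, as in Step 2, but it is not $\pm1$. This is a contradiction.

**Step 5: the two remaining cases.** The dimensions are odd, sum to $5$, and are not $5$.

* *All summands are 1-dimensional.* Then $G$ is diagonalizable and $\Gamma$ is abelian with cyclic Sylow subgroups, hence cyclic.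
* *$\mathbb C^5=W_3\oplus W_1\oplus W_1'$ with dimensions $3,1,1$.* The image of $G$ in the permutations of the three weight lines of $W_3$ is cyclic and transitive, so it is $\mathbb Z_3$. Its kernel $A'\supset S$ preserves five lines spanning $\mathbb C^5$, so it is diagonalizable, and $A'/S$ is abelian with cyclic Sylow subgroups. Thus $A'/S$ is cyclic, normal, of index $3$ in $\Gamma$. If $\Gamma$ were abelian it would be cyclic, and its central extension $G$ would be abelian, contradicting irreducibility of $W_3$. So $\Gamma$ is nonabelian.

**Step 6: the rank of the symmetry in the noncyclic case.** We first show that a torus $T\subset N_{U(5)}(G)$ centralizes $G$. It normalizes $G_0=S$, and being connected it centralizes $S$. For $g\in G$ and $h\in T$, connectedness shows that $hgh^{-1}$ lies in the component $gS$, so $[h,g]=hgh^{-1}g^{-1}\in S$. Since $T$ and $G$ both commute with $S$,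
$$[hh',g]=h[h',g]h^{-1}\,[h,g]=[h',g][h,g],\qquad [h,gg']=[h,g]\,g[h,g']g^{-1}=[h,g][h,g'].$$
With $N=|\Gamma|$ we have $g^N\in S$, so $[h,g]^N=[h,g^N]=1$. The homomorphism $h\mapsto[h,g]$ from $T$ to $S$ has finite connected image, so it is trivial.

Hence a maximal torus $T$ of $N_{U(5)}(G)$ is a maximal torus of $C_{U(5)}(G)$. By Schur's lemma this centralizer is $U(1)^3$, or $U(1)\times U(2)$ if $W_1\cong W_1'$. Its rank is $3$ in both cases. The circle $S$ is central in $C_{U(5)}(G)$, so $S\subset T$. By Lemma 4(ii), $T$ induces an effective torus of rank exactly $2$ on $M$. Any torus in $N_{U(5)}(G)$ lies in a maximal one and induces at most this. So induced $T^3$-symmetry forces $\Gamma$ to be cyclic. $\blacksquare$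

## Realizing every group by congruences on the fifth weight

We now prove part (2), except for the statement on homotopy types.

**Step 1: the structure of the noncyclic groups.** The purpose is to derive the list in (2). Let $\Gamma$ be nonabelian of odd order with cyclic Sylow subgroups and a cyclic normal subgroup $C$ of index $3$. Let $\langle x\rangle$ be a Sylow 3-subgroup, of order $3^k$, so $k\ge1$. Write $C=C'\times C_3$ with $C_3$ the Sylow 3-subgroup of $C$ and $C'$ the part of order prime to $3$. Both are characteristic in $C$, hence normal in $\Gamma$. Comparing orders, $|C_3|=3^{k-1}$ and $\Gamma=C'\rtimes\langle x\rangle$. The normal 3-subgroup $C_3$ lies in every Sylow 3-subgroup, so $C_3=\langle x^3\rangle$. Thus $x^3\in C$ centralizes $C'$. Since $\Gamma$ is nonabelian, $x$ acts on $C'$ with order exactly $3$.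

On the Sylow subgroup $\mathbb Z_{\ell^e}$ of $C'$, $x$ acts by some $\kappa$ with $\kappa^3=1$. If $\kappa\ne1$, then $\kappa\not\equiv1$ mod $\ell$, because the kernel of $(\mathbb Z/\ell^e)^*\to(\mathbb Z/\ell)^*$ is an $\ell$-group and $\ell\neq3$. So $\kappa-1$ is a unit, $\kappa^2+\kappa+1\equiv0$ mod $\ell^e$, and $\kappa$ has order $3$ mod $\ell$, which gives $\ell\equiv1$ mod $3$. Collect the primes with nontrivial action into $n$ and the others into $l$. This is the stated form.

Conversely, let a group of the stated form be given. Its order is odd and its Sylow subgroups are cyclic. Since $\kappa^3-1=(\kappa-1)(\kappa^2+\kappa+1)\equiv0$ mod $n$, the third power of a generator of $\mathbb Z_{3^k}$ acts trivially. So it generates, together with $\mathbb Z_n$ and $\mathbb Z_l$, a cyclic normal subgroup of index $3$. The group is nonabelian, since $\kappa\equiv1$ mod $n$ would give $3\equiv0$ mod $n$.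

**Step 2: the groups $F$ and $G$.** Let $n,k,l,\kappa$ be as in the theorem. By the Chinese remainder theorem there are infinitely many $c>0$ with
$$c\equiv1\ (4),\quad c\equiv-1\ (\ell)\ \text{for all primes }\ell\mid nl,\quad c\equiv0\ (3)\text{ if }k=1,\quad c\equiv-1\ (3)\text{ if }k\ge2. \qquad (3)$$
For instance $n=7$, $k=1$, $l=1$ allows $c=69$. The value $c=9$ of Theorem A does not satisfy (3), so that theorem needed its own check. Let $q=(1,1,1,3,c)$, let $\eta,\xi,\theta$ be primitive roots of unity of orders $n,3^k,l$, and set
$$y=\mathrm{diag}(\eta,\eta^\kappa,\eta^{\kappa^2},1,1),\quad x=P\oplus\mathrm{diag}(\xi,\xi),\quad w=\mathrm{diag}(1,1,1,\theta,\theta),$$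
with $P$ the cyclic permutation matrix $Pe_{i+1}=e_i$, so that $xyx^{-1}=y^\kappa$. Let $F=\langle x,y,w\rangle$ and $G=S_qF$.

If $y^ax^bw^h=1$, then looking at $\mathbb C^3$ we get $3\mid b$ and $n\mid a$. Looking at the last two lines, $\xi^b\theta^h=1$ with coprime orders, so $3^k\mid b$ and $l\mid h$. Thus $F\cong(\mathbb Z_n\rtimes\mathbb Z_{3^k})\times\mathbb Z_l$. Moreover $F\cap S_q=1$: if $y^ax^bw^h=D(z)$, this is the scalar $z$ on $\mathbb C^3$, so $3\mid b$ and $a(\kappa-1)\equiv0$ mod $n$. Now $\kappa-1$ is a unit mod $n$, since a prime dividing it and $n$ would divide $\kappa^2+\kappa+1\equiv3$. So $n\mid a$, and on $\mathbb C^3$ the element is the identity, whence $z=1$. As $S_q$ commutes with $F$, we get $G_0=S_q$ and $G/S_q\cong F$. All weights are odd, so $D(-1)=-1$.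

**Step 3: freeness of $S_q/\{\pm1\}$.** The spectrum of $D(z)$ is $z,z,z,z^3,z^c$. Cases (a)–(c) give $z^2=1$. Case (d) gives $z^4=z^{1+c}=1$, and $\gcd(4,1+c)=2$ since $c\equiv1$ mod $4$. So $z=\pm1$ and $D(z)=\pm1$.

**Step 4: reduction to elements of prime order.** By Step 3, stabilizers in $G/\{\pm1\}$ embed in $G/S_q\cong F$. A nontrivial stabilizer would contain an element of prime order. So it suffices that $D(z)f$ fixes no point for every $z$ and every $f\in F$ of prime order $\ell$. Conjugating by $F$ changes $D(z)f$ into $D(z)f'$ with $f'$ conjugate to $f$. By Sylow's theorem we may take $f$ in $\langle w\rangle$, $\langle x\rangle$ or $\langle y\rangle$ according to whether $\ell\mid l$, $\ell=3$ or $\ell\mid n$. For $k\ge2$ the elements of order 3 in $\langle x\rangle$ are powers of $x^{3^{k-1}}$, and $P^{3^{k-1}}=1$. This leaves three types.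

**Step 5: type I, $f=\mathrm{diag}(1,1,1,\rho,\rho)$,** $\rho$ a primitive $\ell$-th root of unity, with $\ell\mid l$, or $\ell=3$ and $k\ge2$. In all these cases $c\equiv-1$ mod $\ell$. The spectrum is $z,z,z,\rho z^3,\rho z^c$. In (a)–(c) $z^2=1$, and the exponents $4$, $1+c$, $3+c$ are even.

* (a) $1=\rho z^4=\rho$: impossible.
* (b) $1=\rho z^{1+c}=\rho$: impossible.
* (c) $1=\rho^2z^{3+c}=\rho^2$: impossible, as $\ell$ is odd.
* (d) $z^4=z^{1+c}=\rho^{-1}$. Computing $z^{2(1+c)}$ both ways gives $\frac{1+c}2\equiv2$, i.e. $c\equiv3$ mod $\ell$. With $c\equiv-1$ this gives $\ell\mid4$: impossible.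

**Step 6: type II, $f=\mathrm{diag}(\rho,\rho^\kappa,\rho^{\kappa^2},1,1)$,** $\rho$ a primitive $\ell$-th root of unity, $\ell\mid n$. The exponents $l_i\in\{1,\kappa,\kappa^2\}$ are nonzero mod $\ell$ with sum $0$, and $\ell\ge7$. The spectrum is $z\rho^{l_i}$, $z^3$, $z^c$. In (a)–(c) $z^2=\rho^{l_k}$. By (3), $3+c\equiv2$ mod $\ell$, so $\frac{3+c}2\equiv1$ mod $\ell$.

* (a) $1=z^4\rho^{l_k}=\rho^{3l_k}$: impossible, as $\ell\ne3$.
* (b) $1=z^{1+c}\rho^{l_k}=\rho^{l_k(3+c)/2}=\rho^{l_k}$: impossible.
* (c) $1=z^{3+c}=\rho^{l_k(3+c)/2}=\rho^{l_k}$: impossible.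
* (d) $z^4=\rho^{-l_i}$, $z^{1+c}=\rho^{-l_j}$. Computing $z^{2(1+c)}$ both ways gives $\rho^{2l_j}=\rho^{l_i(1+c)/2}=1$, since $\ell\mid\frac{1+c}2$: impossible.

**Step 7: type III, $\ell=3$, $k=1$, $f=x^{\pm1}$.** The spectrum is $z\rho^e$ ($e=0,1,2$), $\rho z^3$, $\rho z^c$, with $\rho$ a primitive cube root of unity and $3\mid c$, so $3\mid\frac{3+c}2$. In (a)–(c) $z^2=\rho^{e_k}$.

* (a) $1=\rho^{e_k+1}z^4=\rho^{3e_k+1}=\rho$: impossible.
* (b) $1=\rho^{e_k+1}z^{1+c}=\rho^{1+e_k(3+c)/2}=\rho$: impossible.
* (c) $1=\rho^2z^{3+c}=\rho^{2+e_k(3+c)/2}=\rho^2$: impossible.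
* (d) $\rho^{e_i+1}z^4=1=\rho^{e_j+1}z^{1+c}$. Cubing, $z^{12}=z^{3(1+c)}=1$. As $\gcd(12,3(1+c))=3\gcd(4,1+c)=6$, $z^6=1$. Since $c$ is odd and divisible by $3$, $6\mid c-3$, so $z^{1+c}=z^4$ and $e_i=e_j$: impossible.

**Step 8: conclusion for noncyclic groups.** $G/\{\pm1\}$ acts freely. Proposition 3 gives the positively curved metric, Lemma 4(i) gives $\pi_1(M)\cong F$, and Lemma 4(ii) with the torus $\{\mathrm{diag}(s,s,s,t,v)\}\subset C_{U(5)}(G)$ gives an effective isometric $T^2$-action.

**Step 9: cyclic groups.** Let $l$ be odd, with $3\mid l$ allowed. Take $F=\langle w\rangle$ and $q=(1,1,1,3,c)$ with $c>0$, $c\equiv1$ mod $4$ and $c\equiv-1$ mod $\ell$ for all primes $\ell\mid l$. An element $w^h=D(z)$ has $z=1$, so $G/S_q\cong\mathbb Z_l$. Freeness follows from Steps 3–5, since Step 5 uses only that $\ell$ is odd and $c\equiv-1$ mod $\ell$. Proposition 3 gives positive curvature.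

## The order of $H^6$ separates infinitely many homotopy types

The claim left is that each noncyclic group occurs for infinitely many homotopy types of $M$. We distinguish the universal covers $N=X/S_q$ by the order of $H^6(N;\mathbb Z)$. All cohomology is integral. Recall the homotopy quotient $X_{hS}=ES\times_SX$, which fibres over $BS$ with fibre $X$. Let $S'=S_q/\{\pm1\}$. It acts freely, so $X_{hS'}\to X/S'=N$ has contractible fibre $ES'$, and $N\simeq X_{hS'}$.

**Step 1: the exact sequence.** For a fibration $X\to E\to B$ with $B$ simply connected, the spectral sequence has no rows $1,\dots,4$, since $X$ is $4$-connected. Also $E_2^{1,5}=0$ and $H^6(X)=0$. This gives the Serre exact sequence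
$$H^5(E)\to H^5(X)\xrightarrow{\ \tau\ }H^6(B)\to H^6(E)\to H^6(X)=0, \qquad (4)$$
where $\tau$ is the transgression.

**Step 2: the universal case.** We compute $\tau$ for $X\to BH\to BU(5)$. Here $H^5(BH)=0$, so $\tau$ maps $H^5(X)=\mathbb Z$ isomorphically onto the kernel of $H^6(BU(5))\to H^6(BH)$. The standard representation restricts to $H$ as the standard representation of $Sp(2)$ plus a line. So the total Chern class becomes $(1+u)(1+c_2'+c_4')$, where $H^*(BH)=\mathbb Z[u,c_2',c_4']$. Hence $c_1\mapsto u$, $c_2\mapsto c_2'$, $c_3\mapsto uc_2'$. The basis $c_1^3,c_1c_2,c_3$ of $H^6(BU(5))$ goes to $u^3,uc_2',uc_2'$, and the kernel is $\mathbb Z(c_3-c_1c_2)$.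

**Step 3: pull back to the circle.** The fibration $X_{hS_q}\to BS_q$ is the pullback of $BH\to BU(5)$, and $c_j$ pulls back to $e_j(q)t^j$, where $e_j$ is the elementary symmetric function and $t$ generates $H^2(BS_q)$. (Here $z\mapsto D(z)$ is an isomorphism from $U(1)$ onto $S_q$, because $q_1=1$.) By naturality the image of the transgression is generated by $(e_3-e_1e_2)(q)\,t^3$. Now compare with $X_{hS'}\to BS'$ through the map induced by $S_q\to S'$, which is the identity on the fibre $X$. The generator $t'$ of $H^2(BS')$ pulls back to $\pm2t$. If the image of the transgression over $BS'$ is generated by $a\,t'^3$, then $8|a|=|e_3-e_1e_2|$. By (4),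
$$H^6(N;\mathbb Z)\cong\mathbb Z/r,\qquad r=\frac{|e_3-e_1e_2|}8. \qquad (5)$$
For example, $q=(1,1,1,1,1)$ has $e_1=5$, $e_2=e_3=10$, and $r=\frac{40}8=5$.

**Step 4: our weights.** For $q=(1,1,1,3,c)$ we have $e_1=6+c$, $e_2=12+6c$, $e_3=10+12c$. So
$$e_1e_2-e_3=(72+48c+6c^2)-(10+12c)=6c^2+36c+62,\qquad r=\frac{3c^2+18c+31}4 .$$
This is strictly increasing in $c>0$. For Theorem A, $c=9$ and $r=109$. For a fixed $\Gamma$, condition (3) allows infinitely many $c$, so infinitely many orders $r$ occur, hence infinitely many homotopy types of universal covers, and therefore of $M$. Each such $M$ has an effective isometric $T^2$-action and noncyclic $\pi_1(M)\cong\Gamma$. The orders $|\Gamma|$ are unbounded, for instance for $\mathbb Z_7\rtimes\mathbb Z_{3^k}$ with $k\to\infty$. This completes the proof of Theorem B. $\blacksquare$
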